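# Entire functions sharing a value with their derivative: growth forced by the period $2\pi i$

## A growth guess: the hyper-order is the degree of an exponent

Suppose a nonconstant entire function $f$ takes a value $a$ at exactly the points where $f'$ takes the value $a$, with the same multiplicities. Must $f'-a$ be a constant multiple of $f-a$? The Brück conjecture says yes, provided that the growth of $f$, measured on a certain scale, is finite and not a positive integer. Here is how one would guess this.

The quotient $(f'-a)/(f-a)$ is entire and has no zeros, so it equals $e^Q$ with $Q$ entire. With $G=f-a$ this reads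
$$G'=e^{Q}G+a. \tag{1}$$
If $a=0$, then $G=Ce^{A}$ with $A(z)=\int_0^z e^{Q}$. One exponential is the growth of $e^Q$ and another comes from solving the equation, so $\log\log|G|$ should reach about the size of $Q$:
$$\text{guess:}\qquad \log\log M(r,G)\approx M(r,Q),\qquad M(r,g):=\max_{|z|=r}|g(z)| .$$
If $Q$ is a polynomial of degree $n\ge1$, a third logarithm gives $n\log r$. If $Q$ is transcendental, it gives something larger than every multiple of $\log r$. So the growth exponent of $f$ should be $\deg Q$ or $\infty$, and an exponent that is neither a positive integer nor $\infty$ should force $Q$ to be constant, which is the claim. We fix the terms and then test the guess.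

**Definition (hyper-order).** For a nonconstant entire $f$,
$$\sigma_2(f)=\limsup_{r\to\infty}\frac{\log\log T(r,f)}{\log r},\qquad T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\varphi})|\,d\varphi .$$
Since $T(r,f)\le\log^+M(r,f)\le 3T(2r,f)$, one may replace $T(r,f)$ by $\log M(r,f)$.

For example, $\log M(r,e^z)=r$, so $\sigma_2(e^z)=0$. Since $\log M(r,e^{e^z})=e^r$, we have $\sigma_2(e^{e^z})=1$. Non-integer values occur: let $g(z)=\sum_{k\ge0} z^{3k}/(2k)!$. Its coefficients are nonnegative and $g(r)=\cosh(r^{3/2})$, so $\log M(r,e^{g})=g(r)$, and $\log\log g(r)=\log\big(r^{3/2}-\log 2+o(1)\big)\sim\frac32\log r$. Hence $\sigma_2(e^g)=\frac32$.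

**Definition (sharing CM).** Two functions $f,g$ share a finite value $a$ CM (counting multiplicities) if $f-a$ and $g-a$ have the same zeros with the same multiplicities.

For example, $f=1+e^{2z}$ and $f'=2e^{2z}$ share the value $2$ CM, since $f'-2=2(f-2)$. On the other hand, $z^2$ and its derivative $2z$ vanish at the same point but do not share $0$ CM.

Now the tests.

*Polynomials.* If $f$ is a polynomial of degree $n\ge1$, then $f-a$ has $n$ zeros, while $f'-a$ either is identically zero or has at most $n-1$ zeros. So no polynomial shares a value CM with its derivative.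

*$Q$ constant.* If $e^Q=c$, then (1) gives $f=C_1e^{cz}+C_2$, and $\sigma_2(f)=0$.

*$Q=z^n$, $a=0$.* Here $G=Ce^{A}$ with $A(z)=\int_0^ze^{\tau^n}d\tau$. The Taylor coefficients of $A$ are nonnegative, so $\log M(r,e^A)=A(r)$. For $r\ge1$,
$$e^{(r-1)^n}\le\int_{r-1}^r e^{\tau^n}d\tau\le A(r)\le re^{r^n},$$
so $(r-1)^n\le\log\log M(r,e^A)\le r^n+\log r$, and $\sigma_2=n$.

The guess passes. The case $a\neq0$, $Q=z$ is where the reasoning above breaks down; we come to it after the statements.

## The theorems

A set $E\subset[1,\infty)$ has *finite logarithmic measure* if $\int_E dt/t<\infty$. For example, $\bigcup_{k\ge1}[2^k,2^k+1]$ is unbounded, but its logarithmic measure is $\sum_k\log(1+2^{-k})\le1$. What matters for us is that for fixed $\delta\in(0,1)$ the interval $[(1-\delta)r,r]$ has logarithmic measure $\log\frac1{1-\delta}$ for every $r$, so for large $r$ it cannot lie inside $E$. We write $\mathbb N=\{1,2,3,\dots\}$.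

**Theorem 1.** Let $f$ be nonconstant entire, sharing a finite value $a$ CM with $f'$. If $\sigma_2(f)<\infty$ and $\sigma_2(f)\notin\{1,2,3,\dots\}$, then $f'-a=c(f-a)$ for a constant $c\ne0$. In particular this holds when $\sigma_2(f)\in(\frac12,\infty)\setminus\mathbb N$.

The problem comes from the article "On The Brück Conjecture". It is posed with the information that the conjecture holds for $\sigma_2(f)\le\frac12$, and asks about the range $(\frac12,\infty)\setminus\mathbb N$. Theorem 1 answers that the statement is true. Note what the conclusion entails: $f'-a=c(f-a)$ gives $f=C_1e^{cz}+C_2$, whose hyper-order is $0$. So for $\sigma_2\in(0,\infty)\setminus\mathbb N$ the theorem says that there is no such $f$ at all.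

**Theorem 2.** Let $Q$ be a nonconstant entire function, $U\not\equiv0$ and $b$ rational functions ($b\equiv0$ allowed), and $G\not\equiv0$ an entire function with
$$G'=Ue^{Q}G+b. \tag{2}$$
Then there is a set $E$ of finite logarithmic measure, depending only on $Q$ (bounded if $Q$ is a polynomial), such that
$$\log\log M(r,G)\sim M(r,Q)\qquad(r\to\infty,\ r\notin E). \tag{3}$$
Moreover, for every $\delta\in(0,1)$ and all sufficiently large $r$ (no exceptional set),
$$(1-\delta)\,M((1-\delta)r,Q)\le\log\log M(r,G)\le(1+\delta)M(r,Q). \tag{4}$$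
Hence $\sigma_2(G)=\deg Q$ if $Q$ is a polynomial, and $\sigma_2(G)=\infty$ if $Q$ is transcendental.

**Corollary 3.** Let $f$ be nonconstant entire and $a$ a polynomial with $f\not\equiv a$, $f'\not\equiv a$, such that $f-a$ and $f'-a$ have the same zeros with the same multiplicities except at finitely many points. If $\sigma_2(f)<\infty$ and $\sigma_2(f)\notin\{1,2,\dots\}$, then $f'-a=U(f-a)$ with $U$ rational.

**Corollary 4.** The nonconstant entire functions sharing $a$ CM with $f'$ are exactly the nonconstant functions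
$$f=a+e^{A}\Big(C+a\int_0^ze^{-A}\Big),\qquad A(z)=\int_0^ze^{Q},\quad Q\text{ entire},\ C\in\mathbb C.$$
For these, $\sigma_2(f)=0$ if $Q$ is constant, $\sigma_2(f)=\deg Q$ if $Q$ is a nonconstant polynomial, and $\sigma_2(f)=\infty$ if $Q$ is transcendental. For each $n\ge1$ and for $\infty$ there are such $f$ with that hyper-order for which $(f'-a)/(f-a)$ is not constant, so the exclusion of positive integers and $\infty$ in Theorem 1 is necessary.

All the work is in Theorem 2, and in it the lower bound.

## The equation $y'=e^ty+1$: a solution that vanishes along the positive axis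

Take $Q=z$, $U=b=1$. The sensible first approach is variation of constants: since $(Ge^{-e^z})'=e^{-e^z}$,
$$G(z)=e^{e^z}\Big(C+\int_0^ze^{-e^\tau}d\tau\Big).$$
Go to infinity along the positive axis, where $e^{e^z}$ is largest. The bracket tends to $C+J$ with $J=\int_0^\infty e^{-e^\tau}d\tau$. If $C\ne-J$, then $|G(x)|\sim|C+J|\,e^{e^x}$ and we are done.

The approach stops at $C=-J$. Then, with $u=e^\tau$,
$$|G(x)|=e^{e^x}\int_x^\infty e^{-e^\tau}d\tau=e^{e^x}\int_{e^x}^\infty e^{-u}\,\frac{du}{u}\le e^{-x}.$$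
This solution tends to $0$ on the very ray on which the guess expected it to be enormous. In general the best path alone cannot give a lower bound, because the constant of integration can cancel the convergent integral along it.

What rescues the guess is that there is a second good path, and the same solution cannot be small on both. The increment of $Ge^{-e^z}$ from $x$ to $x+2\pi i$ is the integral of $e^{-e^\tau}$ along $x\to0\to2\pi i\to x+2\pi i$. The integrand has period $2\pi i$, so the two horizontal pieces cancel, and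
$$\Big[Ge^{-e^z}\Big]_{x}^{x+2\pi i}=\int_0^{2\pi i}e^{-e^\tau}d\tau=i\int_0^{2\pi}e^{-e^{i\varphi}}d\varphi=2\pi i, \tag{5}$$
by the mean value property of $u\mapsto e^{-u}$ at $u=0$. Both endpoints have $e^{e^z}=e^{e^x}$. Hence *every* solution satisfies
$$\max\big(|G(x)|,|G(x+2\pi i)|\big)\ge\pi e^{e^x}.$$
With $r=|x+2\pi i|=x+o(1)$ this gives $\log\log M(r,G)\ge r-o(1)$. The guess is right for $Q=z$, but the reason is a nonzero period.

To carry this to general $Q$, use $\zeta=Q(z)$ as the coordinate. Where $Q$ has a holomorphic inverse $z(\zeta)$, the function $y(\zeta)=G(z(\zeta))$ satisfies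
$$\frac{dy}{d\zeta}=De^{\zeta}y+p,\qquad D=U(z(\zeta))z'(\zeta),\quad p=b(z(\zeta))z'(\zeta).$$
We want two parallel horizontal segments at distance $2\pi$ in the $\zeta$-plane, with real parts running from about $0$ to almost $M(r,Q)$, all inside the image of a region where $Q$ is invertible, and we want $D,p$ to vary slowly.

Already $Q=z^n$ shows that one must stay away from $\zeta=0$: there $z=\zeta^{1/n}$, $z'=\frac1n\zeta^{1/n-1}$, and $z''/z'=(\frac1n-1)/\zeta$, which is bad near $0$ when $n\ge2$ and of size $1/K$ when $|\zeta|$ is of size $K=M(r,Q)$. Since $e^\zeta$ has period $2\pi i$, we may place the segments at height $\operatorname{Im}\zeta\approx\varepsilon K$. The price is that the real parts reach only $(1-2\varepsilon)K$, and $\varepsilon\to0$ at the end.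

A further point: $e^Q$ may be tiny at the place where $|Q|$ is largest. For $Q=-e^z$ we have $|Q|\le e^r$ on $|z|=r$, with equality only at $z=r$, where $Q=-e^r$. So the region of invertibility must let us rotate the argument of $Q$ by any angle we need. The next lemma provides such a region.

## Monomial behavior of $Q$ near a maximum-modulus point

Let $Q$ be nonconstant entire and $B(s)=\log M(e^s,Q)$, $s\in\mathbb R$. By Hadamard's three circles theorem $B$ is convex; it is nondecreasing, and $B\to\infty$. Let $N(s)$ be its right derivative, which is nondecreasing and right-continuous (so all sets below are Borel). Convexity makes $B$ locally Lipschitz, with $B'=N$ almost everywhere. Fix $s_0\ge0$ with $N(s_0)=:N_0>0$ and $B(s_0)\ge1$.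

The message of the lemma is that near a point $z_r$ where $|Q|$ is maximal, $Q(z)\approx Q(z_r)(z/z_r)^{N}$. For $Q=z^n$ this is exact with $N=n$. For $Q=-e^z$ we have $B(s)=e^s$, $N=r$, $z_r=r$ and $z_re^{h/N}=re^{h/r}=r+h+O(1/r)$ for bounded $h$, so $Q(z_re^{h/N})/Q(z_r)\to e^h$; moving $h$ from $0$ to $i\pi$ turns $Q$ from $-e^r$ to about $+e^r$.

**Lemma 5.** There is a set $E$ of finite logarithmic measure (bounded if $Q$ is a polynomial), and for $r=e^s\notin E$ an integer $m=m(r)$ with $m(r)\to\infty$ as $r\to\infty$, such that for $r=e^s\notin E$, with $N=N(s)$: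

(a) $N\le B(s)^2=(\log M(r,Q))^2$;

(b) $B(s+x)\le B(s)+Nx+1/m$ for $|x|\le m/N$;

(c) if $|z_r|=r$ and $|Q(z_r)|=M(r,Q)$, then for each fixed $R>0$, $F_r(h):=e^{-h}\,Q(z_re^{h/N})/Q(z_r)\to1$ uniformly on $|h|\le R$ as $r\to\infty$, $r\notin E$.

**Proof of (a).** The set $\{s\ge s_0:N>B^2\}$ has measure at most $\int_{s_0}^\infty N B^{-2}ds\le1/B(s_0)\le1$. If $Q$ is a polynomial, $N$ is bounded (by $\deg Q$) and $B\to\infty$, so the set is bounded.

**Proof of (b).** The aim is to show that $N$ rarely changes by a noticeable factor over a step of length $m/N$. Let $R>0$ and $0<\eta<1$.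

*Claim 1: $\mathcal T=\{s\ge s_0:N(s+R/N(s))>(1+\eta)N(s)\}$ has finite measure.* For $k\ge0$ let $\mathcal T_k=\{s\in \mathcal T:(1+\eta)^k\le N(s)/N_0<(1+\eta)^{k+1}\}$; these sets exhaust $\mathcal T$. If $s<s'$ lie in $\mathcal T_k$, then $s'<s+R/N(s)$, since otherwise $N(s')\ge N(s+R/N(s))>(1+\eta)N(s)\ge(1+\eta)^{k+1}N_0$, contrary to $s'\in \mathcal T_k$. So $\mathcal T_k$ has diameter at most $RN_0^{-1}(1+\eta)^{-k}$, and these numbers are summable.

*Claim 2: $\mathcal T'=\{s\ge s_0:\ s-R/N(s)\ge s_0,\ N(s-R/N(s))<(1-\eta)N(s)\}$ has finite measure.* Put $q=1/(1-\eta)$ and $\mathcal T'_k=\{s\in \mathcal T':q^k\le N(s)/N_0<q^{k+1}\}$. If $s'<s$ lie in $\mathcal T'_k$, then $N(s-R/N(s))<q^{-1}N(s)<q^kN_0\le N(s')$, so $s'>s-R/N(s)$ by monotonicity. So $\mathcal T_k'$ has diameter at most $RN_0^{-1}q^{-k}$, again summable.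

If $Q$ is a polynomial, $N$ is bounded, only finitely many $\mathcal T_k,\mathcal T_k'$ are nonempty, and $\mathcal T,\mathcal T'$ are bounded.

For each $m\ge2$ take $R=m$, $\eta=1/m^2$ and let $\mathcal T_{(m)}=\mathcal T\cup \mathcal T'$. Choose $s_2<s_3<\cdots\to\infty$ with $s_m-m/N_0\ge s_0$ and $|\mathcal T_{(m)}\cap[s_m,\infty)|\le2^{-m}$ (and $\mathcal T_{(m)}\cap[s_m,\infty)=\emptyset$ if $Q$ is a polynomial). Let $E$ correspond, under $r=e^s$, to the union of $\bigcup_m \mathcal T_{(m)}\cap[s_m,s_{m+1})$, the set in (a), and $[0,s_2)$. Logarithmic measure in $r$ is Lebesgue measure in $s$, so that of $E$ is at most $\sum_m2^{-m}+1+s_2<\infty$; in the polynomial case $E$ is bounded. Put $m(r)=m$ for $s\in[s_m,s_{m+1})$.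

Let $r=e^s\notin E$ and $m=m(r)$. For $0\le x\le m/N$, convexity and $s\notin \mathcal T_{(m)}$ give
$$B(s+x)-B(s)\le xN(s+m/N)\le x(1+m^{-2})N\le Nx+1/m.$$
For $-m/N\le x\le0$ we have $s-m/N\ge s_m-m/N_0\ge s_0$, so $s\notin \mathcal T_{(m)}$ gives
$$B(s)-B(s+x)\ge|x|N(s-m/N)\ge|x|(1-m^{-2})N\ge N|x|-1/m.$$
Both are (b).

**Proof of (c).** $F_r$ is entire and $F_r(0)=1$. Since $|z_re^{h/N}|=e^{s+\operatorname{Re}h/N}$, (b) with $x=\operatorname{Re}h/N$ gives, for $|h|\le m$,
$$|F_r(h)|\le e^{-\operatorname{Re}h}e^{B(s+\operatorname{Re}h/N)-B(s)}\le e^{1/m}.$$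
Suppose (c) fails for some $R$. Then there are $c_0>0$ and $r_j\to\infty$ with $\sup_{|h|\le R}|F_{r_j}-1|\ge c_0$. As $m(r_j)\to\infty$, the $F_{r_j}$ are locally uniformly bounded, and by Montel's theorem a subsequence converges locally uniformly on $\mathbb C$ to an entire $F$ with $|F|\le1$, $F(0)=1$, $F\not\equiv1$. This contradicts Liouville's theorem. $\square$

## The upper bound by Gronwall's inequality

We start the proof of Theorem 2. Fix $\rho_0\ge1$ and $d,C_0>0$ such that $U$, and $b$ if $b\not\equiv0$, have no zeros or poles in $|z|\ge\rho_0$ and there satisfy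
$$C_0^{-1}|z|^{-d}\le|U|,|b|\le C_0|z|^d,\qquad |zU'/U|,\ |zb'/b|\le C_0 .$$
Since $Q$ is nonconstant, some Taylor coefficient of positive index is nonzero, and Cauchy's inequality gives $M(r,Q)\ge cr$ for $r\ge1$ with some $c>0$. In particular $\log r=o(M(r,Q))$.

Let $g(\rho)=|G(\rho e^{i\varphi})|$. For $\rho_0\le\rho\le r$, integrating (2) along the ray gives
$$g(\rho)\le M(\rho_0,G)+C_0r^{d+1}+\int_{\rho_0}^\rho C_0r^de^{M(r,Q)}g(\tau)\,d\tau .$$
Gronwall's inequality ($g\le\alpha+\beta\int_{\rho_0}^{\rho} g$ implies $g(\rho)\le\alpha e^{\beta(\rho-\rho_0)}$), applied for every $\varphi$, yields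
$$M(r,G)\le\big(M(\rho_0,G)+C_0r^{d+1}\big)\exp\big(C_0r^{d+1}e^{M(r,Q)}\big).$$
Hence $\log\log M(r,G)\le M(r,Q)+O(\log r)\le(1+o(1))M(r,Q)$ for all large $r$, with no exceptional set. This is the upper bound in (3) and (4).

## The lower bound in the coordinate $\zeta=Q(z)$

Let $E$ be the set of Lemma 5 and fix $\varepsilon\in(0,\frac15)$. Let $r\notin E$ be large (how large may depend on $\varepsilon$), and put
$$K=M(r,Q)=|Q(z_r)|,\quad |z_r|=r,\quad Q(z_r)=Ke^{i\theta},\ \theta\in(-\pi,\pi],\quad N=N(\log r),\quad m=m(r).$$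
$C$ denotes positive constants, possibly different at each occurrence, depending on $\varepsilon,Q,U,b,G$ but not on $r$; the same holds for $O(\cdot)$. Note that $N_0\le N\le(\log K)^2$ by Lemma 5(a), and $\log r\le\log K+C$.

**Step 1. Inverting $Q$ on a logarithmic disk.** This step produces a branch of $Q^{-1}$ allowing all rotations and all scalings down to $\varepsilon K/2$. Put $R=\log(2/\varepsilon)+12$. By Lemma 5(c), for large $r$ the principal logarithm $\delta_r=\operatorname{Log}F_r$ is holomorphic on a neighborhood of $|h|\le R$, tends to $0$ uniformly on $|h|\le R$, and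
$$Q(z_re^{h/N})=Ke^{i\theta}e^{H_r(h)},\qquad H_r(h)=h+\delta_r(h).$$
Let $|w|<R-2$. On $|h|=R-1$ we have $|h-w|>1>|\delta_r(h)|$. By Rouché's theorem, $H_r(h)=w$ has exactly one solution $h=\psi_r(w)$ in $|h|<R-1$, counted with multiplicity. It is holomorphic in $w$, for instance by
$$\psi_r(w)=\frac1{2\pi i}\oint_{|h|=R-1}\frac{hH_r'(h)}{H_r(h)-w}\,dh.$$
Moreover $\psi_r(w)-w=-\delta_r(\psi_r(w))\to0$ uniformly on $|w|<R-2$. Cauchy's estimates on disks of radius $\frac12$ give $\psi_r'\to1$ and $\psi_r''\to0$ uniformly on $|w|<R-3$.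

**Step 2. A rectangle in the $\zeta$-plane, and slow variation of the coefficients.** Let
$$S=\{\zeta:\ -\sqrt K\le\operatorname{Re}\zeta\le(1-\varepsilon)K,\ |\operatorname{Im}\zeta-\varepsilon K|\le\sqrt K\}$$
and let $S^+$ be the convex open set of points at distance less than $1$ from $S$. We check that $S^+$ lies where Step 1 applies. For $\zeta\in S^+$ and large $r$,
$$|\zeta|\ge\operatorname{Im}\zeta\ge\varepsilon K-\sqrt K-1\ge\tfrac\varepsilon2K .$$
In the other direction, $|\zeta|\le\sqrt{(1-\varepsilon)^2+\varepsilon^2}\,K+O(\sqrt K)$. Here $(1-\varepsilon+\varepsilon^2)^2-\big((1-\varepsilon)^2+\varepsilon^2\big)=\varepsilon^2(1-\varepsilon)^2\ge0$, so the root is at most $1-\varepsilon+\varepsilon^2$, which is less than $1-\frac{3\varepsilon}4$ because $\varepsilon<\frac14$. So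
$$\operatorname{Im}\zeta>0,\qquad\tfrac\varepsilon2K\le|\zeta|\le(1-\tfrac\varepsilon2)K\qquad(\zeta\in S^+).$$
Let $w=\log(\zeta/K)-i\theta$ with $\arg\zeta\in(0,\pi)$. Then $|w|\le\log(2/\varepsilon)+2\pi<R-3$, so we may define
$$z(\zeta)=z_r\exp(\psi_r(w)/N),\qquad\text{and then}\qquad Q(z(\zeta))=Ke^{i\theta}e^{w}=\zeta. \tag{6}$$
Since $\operatorname{Re}w\le\log(1-\frac\varepsilon2)<0$, for large $r$ also $\operatorname{Re}\psi_r(w)<0$; and $|\psi_r(w)|<R-1$, $N\ge N_0$. Hence
$$C^{-1}r\le|z(\zeta)|<r ,$$
in particular $|z(\zeta)|\ge\rho_0$. Because $dw/d\zeta=1/\zeta$,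
$$\frac{z'}{z}=\frac{\psi_r'(w)}{N\zeta}=O(1/K),\qquad\frac{z''}{z'}=\frac{z'}z+\frac1\zeta\Big(\frac{\psi_r''(w)}{\psi_r'(w)}-1\Big)=O(1/K),$$
the second being the logarithmic derivative of $z'=z\psi_r'(w)/(N\zeta)$. Set
$$D(\zeta)=U(z(\zeta))z'(\zeta),\qquad p(\zeta)=b(z(\zeta))z'(\zeta).$$
Then $D'/D=(zU'/U)(z'/z)+z''/z'$ with $zU'/U$ evaluated at $z(\zeta)$, and similarly for $p$. In $|z'|=|z\psi_r'|/(N|\zeta|)$, the quantities $|z|$, $N$ and $|\zeta|$ all have logarithms of size $O(\log K)$. So $D$, and $p$ if $b\not\equiv0$, are zero-free on $S^+$ and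
$$\Big|\frac{D'}D\Big|,\ \Big|\frac{p'}p\Big|\le\frac CK,\qquad\big|\log|D|\big|,\ \big|\log|p|\big|\le C\log K. \tag{7}$$
With $y(\zeta)=G(z(\zeta))$, equation (2) becomes
$$\frac{dy}{d\zeta}=D(\zeta)e^\zeta y+p(\zeta). \tag{8}$$

**Step 3. Absorbing $D$ into the exponent.** Over a path of length comparable to $K$, (7) lets $\log D$ change by a bounded amount, not by $o(1)$. We remove this drift by a change of variable. Let $\zeta_*=i\varepsilon K\in S$, $D_0=D(\zeta_*)$, and let $\ell=\log(D/D_0)$ on $S^+$ with $\ell(\zeta_*)=0$. By (7) and $\operatorname{diam}S=O(K)$, for large $r$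
$$|\ell'|\le C/K<\tfrac12,\qquad|\ell|\le C_1\quad\text{on }S$$
for some constant $C_1\ge1$. We want to invert $v=\zeta+\ell(\zeta)$. Let $V$ be $S$ shrunk by $3C_1$ on every side:
$$V=\{-\sqrt K+3C_1\le\operatorname{Re}v\le(1-\varepsilon)K-3C_1,\ |\operatorname{Im}v-\varepsilon K|\le\sqrt K-3C_1\}.$$
If $v_1$ is at distance less than $C_1$ from $V$, then $|\zeta-v_1|\ge2C_1>|\ell(\zeta)|$ on $\partial S$. By Rouché, $\zeta+\ell(\zeta)=v_1$ has exactly one solution in the interior of $S$, counted with multiplicity. So the inverse $\zeta(v)$ is holomorphic on a neighborhood of $V$, and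
$$\lambda:=\frac{d\zeta}{dv}=\frac1{1+\ell'}\quad\text{satisfies}\quad|\lambda-1|\le\frac CK,\ |\lambda|\le2 .$$
The gain is that $De^\zeta=D_0e^{\ell+\zeta}=D_0e^{v}$ exactly.

Next normalize the origin. Choose $v_0=x_0+iY$ with $D_0e^{v_0}=1$: that is, $x_0=-\log|D_0|$, so $|x_0|\le C\log K$ by (7), and $Y\equiv-\arg D_0\pmod{2\pi}$ with $Y\in[\varepsilon K,\varepsilon K+2\pi)$. Write $v=v_0+t$. Regarding $y,p,\lambda$ as functions of $t$, (8) becomes
$$\frac{dy}{dt}=\lambda e^{t}y+p\lambda, \tag{9}$$
a small perturbation of the model equation, up to the factor $p$. Put $T=(1-2\varepsilon)K$ and let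
$$\Gamma:\ t=T\ \to\ 0\ \to\ 2\pi i\ \to\ T+2\pi i\qquad\text{(straight segments)}.$$
On $v_0+\Gamma$ we have $-C\log K\le\operatorname{Re}v\le(1-2\varepsilon)K+C\log K$ and $\varepsilon K\le\operatorname{Im}v\le\varepsilon K+4\pi$, so $v_0+\Gamma\subset V$ for large $r$.

**Step 4. The integrating factor is close to $e^{e^t}$.** Let $A$ be the primitive of $\lambda e^t$ on the convex set $V-v_0$ with $A=1$ at $t=0$. Then $A(t)-e^t$ is the integral of $e^\tau(\lambda-1)$ from $0$ to $t$ along $\Gamma$. On the lower segment this is at most $\frac CK\int_0^{\operatorname{Re}t}e^xdx$. The vertical segment contributes at most $C/K\le\frac CKe^{\operatorname{Re}t}$, and the upper segment is like the lower. Hence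
$$|A(t)-e^t|\le\frac CKe^{\operatorname{Re}t}\qquad(t\in\Gamma). \tag{10}$$
On the horizontal parts $e^t=e^{\operatorname{Re}t}>0$, so $\operatorname{Re}A(t)\ge\frac12e^{\operatorname{Re}t}$ there.

**Step 5. The period, when $b\not\equiv0$.** We show that $ye^{-A}$ changes along $\Gamma$ by almost $2\pi i$ times a constant that is not too small. By (9), $\frac{d}{dt}(ye^{-A})=p\lambda e^{-A}$, so
$$\big[ye^{-A}\big]_{t=T}^{t=T+2\pi i}=I:=\int_\Gamma e^{-A}p\lambda\,dt. \tag{11}$$
Let $p_0$ be the value of $p$ at $t=0$. Integrating $\frac{d}{dt}\log p=(p'/p)\lambda$ along the segment from $0$ to $t$, which lies in the convex set $V-v_0$, the branch of $\log(p/p_0)$ vanishing at $t=0$ satisfies $|\log(p/p_0)|\le C|t|/K$. This is bounded on $\Gamma$, so $|p/p_0-1|\le C|t|/K$, and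
$$\Big|\frac{p\lambda}{p_0}-1\Big|\le\Big|\frac p{p_0}-1\Big||\lambda|+|\lambda-1|\le\frac{C(1+|t|)}K\qquad(t\in\Gamma).$$
This is useless for $|t|$ of size $K$, but there $e^{-A}$ is doubly exponentially small: on the horizontal parts $|e^{-A}|\le\exp(-\frac12e^{\operatorname{Re}t})$. From $|e^{-\alpha}-e^{-\beta}|\le|\alpha-\beta|e^{-\min(\operatorname{Re}\alpha,\operatorname{Re}\beta)}$ and (10) we also get there
$$|e^{-A}-e^{-e^t}|\le\frac CKe^{\operatorname{Re}t}\exp(-\tfrac12e^{\operatorname{Re}t}).$$
On the vertical part $|A|\le1+C/K$, so $|e^{-A}|\le C$ and $|e^{-A}-e^{-e^t}|\le C/K$. Since $\int_0^\infty(1+x+e^x)\exp(-\frac12e^x)\,dx<\infty$,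
$$\Big|\frac I{p_0}-\int_\Gamma e^{-e^t}dt\Big|\le\int_\Gamma|e^{-A}|\Big|\frac{p\lambda}{p_0}-1\Big||dt|+\int_\Gamma|e^{-A}-e^{-e^t}||dt|\le\frac CK .$$
The integral of $e^{-e^t}$ over $\Gamma$ is exactly the one in (5): the horizontal parts cancel and it equals $2\pi i$. Hence $|I|\ge|p_0|(2\pi-C/K)\ge2|p_0|$ for large $r$. By (11), at one of the two endpoints of $\Gamma$ we have $|ye^{-A}|\ge|p_0|$, and there, by Step 4, $|y|\ge|p_0|\exp(\frac12e^T)$. The corresponding point $z$ satisfies $|z|<r$ by Step 2, and $|p_0|\ge K^{-C}$ by (7). By the maximum principle,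
$$\log M(r,G)\ge\tfrac12e^{T}-C\log K\ge\tfrac14e^{(1-2\varepsilon)K}. \tag{12}$$

**Step 6. The homogeneous case $b\equiv0$.** Now the increment in (11) is $0$, so the period gives nothing; but there is no cancellation to fear either, since $ye^{-A}$ is constant. We only need that $G$ is not absurdly small at the starting point $t=0$. Since $G'/G=Ue^Q$ is analytic in $|z|\ge\rho_0$, $G$ has no zeros there, and $\min_{|z|=\rho_0}|G|>0$.

Let $\zeta_0=\zeta(v_0)$ and $z_0=z(\zeta_0)$. As $|\zeta_0-v_0|\le C_1$, we have $|\zeta_0|=(1+o(1))\varepsilon K$. With $w_0=\log(\zeta_0/K)-i\theta$, (6) gives $|z_0|=re^x$ where $x=\operatorname{Re}\psi_r(w_0)/N$ and $\operatorname{Re}\psi_r(w_0)=\log\varepsilon+o(1)$. Since $m\to\infty$, $|x|\le m/N$ for large $r$, and Lemma 5(b) yields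
$$M(|z_0|,Q)\le K\exp\big(\operatorname{Re}\psi_r(w_0)+1/m\big)\le2\varepsilon K .$$
Integrating $G'/G=Ue^Q$ along the ray from $|z|=\rho_0$ to $z_0$,
$$\log|G(z_0)|\ge-C-Cr^{d+1}e^{2\varepsilon K}\ge-e^{3\varepsilon K},$$
because $r\le CK$. Since $ye^{-A}$ is constant and $A(0)=1$,
$$\log|y|\Big|_{t=T}=\log|G(z_0)|+\operatorname{Re}\big(A(T)-A(0)\big)\ge\tfrac12e^{T}-1-e^{3\varepsilon K}\ge\tfrac14e^{(1-2\varepsilon)K},$$
where the last inequality uses $3\varepsilon<1-2\varepsilon$, that is, $\varepsilon<\frac15$. The corresponding $z$ again has $|z|<r$, so the bound $\log M(r,G)\ge\frac14e^{(1-2\varepsilon)K}$ holds in this case too.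

**Step 7. Removing $\varepsilon$ and the exceptional set.** In both cases, for all large $r\notin E$,
$$\log\log M(r,G)\ge(1-2\varepsilon)M(r,Q)-\log4 .$$
The set $E$ comes from Lemma 5; it depends only on $Q$ and not on $\varepsilon$. Letting $\varepsilon\to0$ and using the upper bound we get (3).

For the lower bound in (4), let $\delta\in(0,1)$. The logarithmic measure of $E\cap[(1-\delta)r,\infty)$ tends to $0$ as $r\to\infty$, while $[(1-\delta)r,r]$ has logarithmic measure $\log\frac1{1-\delta}>0$. So for large $r$ there is $r'\in[(1-\delta)r,r]\setminus E$, and by (3) and monotonicity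
$$\log\log M(r,G)\ge\log\log M(r',G)\ge(1-\delta)M(r',Q)\ge(1-\delta)M((1-\delta)r,Q).$$

Finally, take one more logarithm in (4): $\log\log\log M(r,G)$ lies between $\log M((1-\delta)r,Q)-O(1)$ and $\log M(r,Q)+O(1)$. If $Q$ is a polynomial of degree $n$, then $\log M(r,Q)=n\log r+O(1)$, and $\sigma_2(G)=n$. If $Q$ is transcendental, $\log M(r,Q)/\log r\to\infty$, and $\sigma_2(G)=\infty$. Here $\sigma_2$ is computed with $\log M$ in place of $T$, as the definition allows. This proves Theorem 2. $\square$

## Rigidity of the quotient $(f'-a)/(f-a)$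

**Proof of Theorem 1.** Since $f$ is nonconstant, $f-a\not\equiv0$. Also $f'-a\not\equiv0$, since otherwise $f'-a$ would vanish everywhere while $f-a$ does not. CM sharing says that $(f'-a)/(f-a)$ is entire without zeros, hence equal to $e^Q$ with $Q$ entire. Then $G=f-a\not\equiv0$ satisfies $G'=e^QG+a$, which is (2) with $U=1$, $b=a$. If $Q$ were nonconstant, Theorem 2 would give $\sigma_2(G)\in\{1,2,\dots\}\cup\{\infty\}$. But $f$ and $G$ differ by a constant, so $\sigma_2(f)=\sigma_2(G)$, contrary to the hypothesis. So $Q$ is constant and $f'-a=c(f-a)$ with $c=e^Q\ne0$. $\square$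

**Proof of Corollary 3.** The quotient $(f'-a)/(f-a)$ is meromorphic in $\mathbb C$, not identically zero, with finitely many zeros and poles. Dividing out a rational function leaves a zero-free entire function, so the quotient equals $Ue^Q$ with $U\not\equiv0$ rational and $Q$ entire. With $G=f-a\not\equiv0$,
$$G'=f'-a'=(f'-a)+(a-a')=Ue^QG+(a-a'),$$
which is (2) with $b=a-a'$. If $Q$ is nonconstant, Theorem 2 gives $\sigma_2(G)\in\{1,2,\dots\}\cup\{\infty\}$. Then $G$ is transcendental while $a$ is a polynomial, so $\log M(r,f)\sim\log M(r,G)$ and $\sigma_2(f)=\sigma_2(G)$, a contradiction. So $Q$ is constant, and the constant $e^Q$ may be absorbed into $U$. $\square$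

**Proof of Corollary 4.** By the proof of Theorem 1, sharing $a$ CM implies $f'-a=e^Q(f-a)$ with $Q$ entire. Conversely, a nonconstant entire $f$ satisfying this equation shares $a$ CM with $f'$, because $e^Q$ has no zeros. With $G=f-a$ the equation is $(Ge^{-A})'=ae^{-A}$, $A=\int_0^ze^Q$, and integrating from $0$ gives the stated formula with $C=G(0)$.

If $Q$ is constant, $e^Q=c\ne0$ and $A=cz$, so
$$f=\Big(a-\frac ac\Big)+\Big(C+\frac ac\Big)e^{cz}.$$
As $f$ is nonconstant, the coefficient of $e^{cz}$ is nonzero, and $\sigma_2(f)=0$. If $Q$ is nonconstant, then $G\not\equiv0$ and Theorem 2 gives $\sigma_2(f)=\sigma_2(G)=\deg Q$ or $\infty$.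

For the examples take $C=1$ and $Q=z^n$ (hyper-order $n$) or $Q=e^z$ (hyper-order $\infty$). These $f$ are nonconstant: a constant $f\ne a$ would give $e^Q=-a/(f-a)$, a constant, which is false; and $f\equiv a$ would give $C=0$ on evaluating at $z=0$. For them $(f'-a)/(f-a)=e^Q$ is not constant. $\square$
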